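# Every finite graph has a completely distinguishable projection

## 1. Numbers on edge–vertex pairs and the functions $c_m$

Let $G$ be a finite graph without loops; multiple edges are allowed. Orient every edge $e$, from $e^-$ to $e^+$. Two edges are *disjoint* if they have no common endpoint. Write $v\in e$ when $v$ is an endpoint of $e$.

Choose a rational number $m(e,v)$ for every edge $e$ and every vertex $v\notin e$. Extend $m$ linearly in both arguments, so that $m(-e,v)=-m(e,v)$ and $m(e,\partial e')=m(e,e'^+)-m(e,e'^-)$. For disjoint edges $e,e'$ put
$$c_m(e,e')=m(e,\partial e')+m(e',\partial e). \tag{1}$$
This is symmetric in $e,e'$, and it changes sign when one of the two edges is reversed. So whether $c_m$ vanishes on a pair does not depend on orientations. The whole lecture turns on these functions $c_m$.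

The simplest ones come from an $m$ that is $1$ at one pair $(e,v)$ and $0$ elsewhere. Then $c_m(e,f)=+1$ if $f$ is disjoint from $e$ and enters $v$, it is $-1$ if $f$ is disjoint from $e$ and leaves $v$, and $c_m$ is $0$ on every other pair. Call this the *star function* of $(e,v)$. Every $c_m$ is a linear combination of star functions. One should picture the edge $e$ being pushed across the vertex $v$: the crossings affected are those of $e$ with the edges at $v$.

**Example 1 (the complete graph $K_5$).** For disjoint oriented edges $e=(a\to b)$, $f=(u\to v)$ of $K_5$ let $w$ be the remaining vertex, and let $\operatorname{sgn}(e,f)$ be the sign of $(a,b,u,v,w)$ as a permutation of $1,\dots,5$. Interchanging two blocks of length two is an even permutation, so $\operatorname{sgn}$ is symmetric, and reversing an edge changes its sign. Hence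
$$\Lambda(c)=\sum_{\{e,f\}}\operatorname{sgn}(e,f)\,c(e,f)$$
is a well-defined linear functional on functions $c$ of the type of $c_m$. It kills every star function. Indeed, let $e=(a\to b)$ and $v\notin e$, and let $u,u'$ be the other two vertices. The star function of $(e,v)$ is $+1$ on $(e,u\to v)$ and on $(e,u'\to v)$, and it is $0$ on all other pairs. The signs of $(a,b,u,v,u')$ and $(a,b,u',v,u)$ are opposite. So $\Lambda(c_m)=0$ for all $m$. In particular, a function $c_m$ that is supported on a single pair of edges of $K_5$ is zero.

What is this for? We shall see that $c_m$ describes exactly those changes of crossings that a certain cohomology class of a spatial graph cannot notice. If a plane drawing of $G$ is such that no nonzero $c_m$ lives on its crossings alone, then that class notices every change of crossings. The problem below thus becomes a problem of linear algebra about drawings.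

## 2. Regular projections and their $2^p$ lifts

Let $G$ be a finite graph with labeled vertices and edges. A *spatial embedding* of $G$ is an embedding of $G$ into $\mathbf R^3$. Two spatial embeddings $f,g$ are *ambient isotopic* if $\Phi\circ f=g$ for an orientation preserving homeomorphism $\Phi$ of $\mathbf R^3$; so labels must be respected. A *regular projection* is an immersion $\hat f:G\to\mathbf R^2$ whose only multiple points are finitely many transversal double points away from vertices. If there are $p$ double points, the choices of over/under information give $2^p$ spatial embeddings, the ones *obtained from* $\hat f$.

The projection is *completely distinguishable* if any two embeddings obtained from it by different choices are not ambient isotopic. A plane embedding of a planar graph has $p=0$ and is trivially completely distinguishable. The source of the problem, "Completely distinguishable projections of spatial graphs", records that $K_n$ and $K_{m,n}$ have such projections, and its Conjecture 3.2 says that every graph does. We prove the conjecture.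

Conventions. We work with PL projections: near each double point the two strands are two straight segments crossing transversally. (If smooth edges are preferred, round the corners away from double points and vertices.) An embedding obtained from $\hat f$ is taken of the form $(\hat f,\text{height})$. Loops and multiple edges are allowed unless excluded.

**Definition (independent projection).** A regular projection of a loopless graph $G$ is *independent* if

* (i) double points occur only between disjoint edges, and each pair of edges has at most one double point;
* (ii) if $c_m(e,e')=0$ for all disjoint pairs $e,e'$ that do not cross, then $c_m=0$ on all disjoint pairs.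

Condition (ii) depends only on which pairs of edges cross. A projection without double points is independent. The definition makes sense equally for projections to $S^2$.

**Main Theorem.** Every finite graph has a completely distinguishable projection. More precisely, it has a projection in which different blocks do not cross each other, loops are uncrossed, and the projection of every non-loop block is independent. In each non-loop block with an edge, one edge may be prescribed to be uncrossed.

Blocks are recalled in Sections 6 and 7. First some cases by hand.

**Example 2 (a crossed 4-cycle).** Put $v_1=(0,0)$, $v_2=(1,1)$, $v_3=(1,0)$, $v_4=(0,1)$ and draw the cycle $v_1v_2v_3v_4$ with straight edges. There is one double point, of $v_1v_2$ and $v_3v_4$. The star function of $(v_1v_2,v_3)$ lives on the single pair $\{v_1v_2,v_3v_4\}$, because the other edge $v_2v_3$ at $v_3$ is adjacent to $v_1v_2$. So (ii) fails. The two lifts are indeed isotopic. Keep $v_1,v_4$ fixed in $\mathbf R^3$ and rotate the edge $v_2v_3$: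
$$v_2=\left(1,\tfrac12+\tfrac12\cos\varphi,\tfrac12\sin\varphi\right),\qquad v_3=\left(1,\tfrac12-\tfrac12\cos\varphi,-\tfrac12\sin\varphi\right).$$
At first coordinate $s$ the edges $v_1v_2$ and $v_4v_3$ have heights $\pm\frac s2\sin\varphi$. For $0<|\varphi|<\pi$ these differ when $s>0$, and at $s=0$ the two points are $v_1\ne v_4$. So the cycle stays embedded. Small $\varphi>0$ gives one lift and small $\varphi<0$ the other, and both $\varphi=\pi$ and $\varphi=-\pi$ give the same plane square.

**Example 3 (general position is not enough).** A natural first try is to place the vertices in some convenient general position, say in convex position, and draw straight edges. For $K_5$ with vertices $1,\dots,5$ in this order on a convex pentagon this fails. The star function of $(24,3)$ lives on the pairs $\{24,13\}$ and $\{24,35\}$, since the other edges at $3$ are adjacent to $24$. Both pairs cross, so (ii) fails. Geometrically, the only edges of the drawing that enter the interior of the triangle $234$ are $31$ and $35$. If $24$ lies over both of them, it can be lifted across the vertex $3$ to the outside of the path $2\,3\,4$ and brought back under both. So two different choices are isotopic, and the drawing is not completely distinguishable.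

**Example 4 (a good drawing of $K_5$).** Take $1=(0,6)$, $2=(-6,-6)$, $3=(6,-6)$, $4=(-1,0)$, $5=(1,0)$ with straight edges. The segments $25$ and $34$ cross at a point of the $y$-axis, and comparing coordinate ranges shows that this is the only crossing: $14$ and $15$ lie in $y\ge0$, the edges $24,25,34,35$ lie in $y\le0$, the pairs $14,35$; $15,24$; $24,35$ are separated by their $x$-ranges, $45$ lies on $y=0$, and the triangle $123$ contains everything else in its interior up to its corners. By Example 1, a $c_m$ that vanishes on the $14$ non-crossing pairs is zero. So the drawing is independent.

## 3. The class on the deleted product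

Let $G$ be loopless. The *deleted product* $\hat G\subset G\times G$ is the union of all products $\sigma\times\tau$ of disjoint closed cells (vertices and edges) of $G$. It is a CW complex of dimension at most $2$, with
$$\partial(e\times e')=\partial e\times e'-e\times\partial e'.$$
For the 4-cycle it has $12$ vertices $(v,w)$, $v\neq w$, then $16$ one-cells $e\times v$ and $v\times e$ with $v\notin e$, and $4$ two-cells, one for each ordered pair of opposite edges.

Let $Y=\mathbf R^3\times\mathbf R^3\setminus\Delta$, where $\Delta$ is the diagonal, and $pr:Y\to S^2$, $pr(a,b)=(b-a)/|b-a|$. In the coordinates $(a,b-a)$ we have $Y=\mathbf R^3\times(\mathbf R^3\setminus0)$, so $pr$ is a homotopy equivalence, and $H_2(Y)$ is generated by any sphere $\{(a_0,b):|b-a_0|=1\}$. Put $u=pr^*[S^2]\in H^2(Y;\mathbf Q)$. An embedding $f$ of $G$ gives a map $f\times f:\hat G\to Y$, hence a class $(f\times f)^*u\in H^2(\hat G;\mathbf Q)$.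

**Proposition 1.** Let $D$ be an independent projection of a loopless graph $G$. If two embeddings $f,g$ obtained from $D$ satisfy $\Phi\circ f=g$ with $\Phi$ an orientation preserving homeomorphism of $\mathbf R^3$, then $f,g$ come from the same over/under choices.

**Step 1: the class is an invariant.** We show $(\Phi\times\Phi)^*u=u$. Since $H^2(Y;\mathbf Q)=\operatorname{Hom}(H_2(Y),\mathbf Q)$, it suffices to evaluate on the sphere above. The map $b\mapsto pr(\Phi(a_0),\Phi(b))$ on this sphere has as its degree the local degree of $\Phi$ at $a_0$, which is $+1$ because $\Phi$ preserves orientation; and $u$ itself takes the value $1$. As $g\times g=(\Phi\times\Phi)\circ(f\times f)$ on $\hat G$, we get $(g\times g)^*u=(f\times f)^*u$.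

**Step 2: a cellular cocycle for the class.** We read the class off the crossings. Put $F=pr\circ(f\times f):\hat G\to S^2$ and let $N,S$ be the poles. A point of $F^{-1}\{N,S\}$ is a pair of points in disjoint cells with the same image in $\mathbf R^2$. Since double points avoid vertices, these points lie in the interiors of two-cells $e\times e'$, one for each crossing of $e$ and $e'$. So $F$ maps the 1-skeleton $\hat G^{(1)}$ into $S^2\setminus\{N,S\}$.

Let $\nu_N,\nu_S\in H^2(S^2,S^2\setminus\{N,S\};\mathbf Q)$ be the local classes at the poles, each of which maps to $[S^2]$ in $H^2(S^2;\mathbf Q)$, and put $\nu=\frac12\nu_N+\frac12\nu_S$. Then $\nu$ maps to $[S^2]$. The pullback $F^*\nu$ lies in $H^2(\hat G,\hat G^{(1)};\mathbf Q)=C^2(\hat G)$; call it $\ell_f$. It is a cellular cochain representing $F^*[S^2]=(f\times f)^*u$. Its value $\ell_f(e\times e')$ is $\frac12$ times the sum of the local degrees of $F$ at the points of $F^{-1}\{N,S\}$ in this cell. By (i) that is $\frac12$ times one local degree if $e,e'$ cross, and $0$ otherwise.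

**Step 3: the effect of a crossing change, and symmetry.** At a crossing of $e,e'$ let $d=\pm1$ be the local degree at $0$ of $(s,t)\mapsto D(e'(t))-D(e(s))\in\mathbf R^2$, with local parameters $s,t$ that are zero at the crossing. The horizontal coordinates of $F$ are this difference divided by a positive function, so they also have local degree $d$. Horizontal coordinates preserve the orientation of $S^2$ near $N$ and reverse it near $S$. If $e'$ is over $e$, the value of $F$ at the crossing is $N$, and the local degree of $F$ is $d$; if $e$ is over $e'$, the value is $S$ and the local degree is $-d$.

Now compare with the cell $e'\times e$. Interchanging the two coordinates multiplies the planar degree by $-1$, negating the difference vector in the plane multiplies it by $+1$, and the poles are interchanged, which gives another $-1$. Hence $\ell_f(e'\times e)=\ell_f(e\times e')$. (This is why we averaged over both poles.)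

**Step 4: the difference of the cocycles is some $c_m$.** Let $c=\ell_f-\ell_g$ and write $c(e,e')$ for its value on $e\times e'$. By Step 3 it is symmetric, it is $\pm1$ on pairs whose crossing information differs in $f$ and $g$, and it is $0$ on all other pairs. By Step 1 it represents $0$, so $c=\delta\mu$ for some $\mu\in C^1(\hat G;\mathbf Q)$, that is,
$$c(e,e')=\mu(\partial e\times e')-\mu(e\times\partial e').$$
Put $m(e,v)=\frac12\big(\mu(v\times e)-\mu(e\times v)\big)$ for $v\notin e$. Then
$$c_m(e,e')=\tfrac12\big[\mu(\partial e'\times e)-\mu(e\times\partial e')+\mu(\partial e\times e')-\mu(e'\times\partial e)\big]=\tfrac12\big[c(e',e)+c(e,e')\big]=c(e,e').$$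
So $c_m=c$ vanishes on all non-crossing pairs. By (ii), $c=0$, and no crossing differs. $\square$

In Example 4 this shows that the two lifts are not ambient isotopic. Condition (i) is forced on anyone who uses this class:

**Proposition 2.** Let $D$ be a regular projection of a loopless graph whose $2^p$ embeddings have pairwise different classes $(f\times f)^*u\in H^2(\hat G;\mathbf Q)$. Then $D$ satisfies (i).

*Proof.* Step 2 works for any regular projection of a loopless graph: the class is represented by $\ell_f$, half the sum of the local degrees over all crossings of each disjoint pair. A self-crossing of an edge, or a crossing of adjacent edges, does not contribute to $\ell_f$, so changing it does not change the class. If disjoint $e,e'$ have two double points, choose their over/under information so that the two contributions to $\ell_f(e\times e')$ are $+\frac12$ and $-\frac12$. Changing both crossings interchanges the contributions, so it gives a different choice with the same $\ell_f$. $\square$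

## 4. Potentials on pairs of vertices of a straight-line drawing

We look for straight-line drawings that satisfy (ii). Two observations guide us.

First, two disjoint edges of a straight-line drawing that do not cross are disjoint compact convex sets, so some line separates them. The hypothesis of (ii) therefore says that $c_m(e,f)=0$ whenever $e$ and $f$ lie on different sides of some line.

Second, here is a reason for $c_m$ to vanish identically. Suppose there is a function $g$ on ordered pairs of distinct vertices with
$$m(e,b)=-g(e^+,b)+g(e^-,b),\qquad m(f,a)=g(a,f^+)-g(a,f^-) \tag{2}$$
for all edges $e,f$ and vertices $b\notin e$, $a\notin f$. Insert the first formula for $m(e,f^\pm)$ and the second for $m(f,e^\pm)$ in (1):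
$$c_m(e,f)=-g(e^+,f^+)+g(e^-,f^+)+g(e^+,f^-)-g(e^-,f^-)$$
$$\qquad\qquad+\,g(e^+,f^+)-g(e^+,f^-)-g(e^-,f^+)+g(e^-,f^-)=0 . \tag{3}$$

So we want a potential $g$. On the two sides $L,R$ of one line, one would build $g$ on $L\times R$ by summing $m$ along paths. Two things can go wrong. A cycle $\gamma$ in $L$ may have $m(\gamma,b)\ne0$, so that the sums depend on the path. And even if each line has its potential, unique up to a constant, the constants for different lines need not fit together, as the direction of the line runs around a circle. A convex outer cycle $C$ with uncrossed edges will cure both: it fixes a normalization of $m$, and it carries a potential of its own to which all others are compared.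

**Proposition 3.** Let $G$ be a simple graph and $C=b_1b_2\dots b_n$ ($n\ge3$) an induced cycle with $G-V(C)$ connected (possibly empty). Let $G$ be drawn with straight edges, its vertices $V\subset\mathbf R^2$ being distinct points such that

* (a) no three vertices are collinear, and no three pairwise disjoint edges have a common point;
* (b) $b_1,\dots,b_n$ are, in this cyclic order, the vertices of a strictly convex polygon, and all other vertices lie in its interior;
* (c) for every open half-plane $h$, the subgraph $G[V\cap h]$ is connected (or empty), and $V\cap h\neq\emptyset\Rightarrow V(C)\cap h\ne\emptyset$.

Then this drawing is an independent projection, and the edges of $C$ are uncrossed.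

(*Induced* means that every edge of $G$ joining two vertices of $C$ is an edge of $C$.) Before the proof, check that no nonzero star function is supported on crossing pairs, which is what happened in Examples 2 and 3. Let $v\notin e$. If $v\notin C$, let $h$ be the open half-plane bounded by the line of $e$ that contains $v$. By (c), $v$ has a neighbor $w$ in $h$, since $G[V\cap h]$ is connected and contains a vertex of $C$. The edge $vw$ is disjoint from $e$ and does not cross it. If $v\in C$, an edge of $C$ at $v$ does the same, unless both neighbors of $v$ on $C$ are the endpoints of $e$; then $e$ is an edge of $C$ because $C$ is induced, and $e$ crosses nothing. But (ii) speaks of all combinations of star functions, so this check is not a proof.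

**Step 0: condition (i).** By (a), no vertex lies on an edge of which it is not an endpoint, adjacent edges meet only in their common endpoint, and disjoint edges meet at most once, transversally and in interior points. Three edges through a common interior point would be pairwise disjoint, which (a) excludes, so there are no triple points. By (b), all vertices other than $b_i,b_{i+1}$ lie strictly on one side of the line $b_ib_{i+1}$, so no edge disjoint from $b_ib_{i+1}$ meets it: edges of $C$ are uncrossed. Thus (i) holds.

From now on let $m$ satisfy $c_m(e,e')=0$ for all disjoint non-crossing pairs. We must show $c_m\equiv0$.

**Step 1: normalizing $m$ on cycles that avoid a vertex of $C$.** The aim is to change $m$, without changing $c_m$, so that $m(\gamma,b)=0$ for each $b\in V(C)$ and each cycle $\gamma$ of $G-b$. Write $C_1(\cdot)$ and $Z_1(\cdot)$ for 1-chains and 1-cycles with rational coefficients.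

*Claim: if $\gamma_i\in Z_1(G-b_i;\mathbf Q)$ and $\sum_i\gamma_i=0$ in $C_1(G;\mathbf Q)$, then $\sum_im(\gamma_i,b_i)=0$.*

For an edge $f$ let $C_f$ be $C$ minus the endpoints of $f$. As $C$ is induced and $G$ is simple, $f$ meets $C$ in nothing, or in one vertex, or is an edge of $C$. Hence $C_f$ is connected and nonempty. Let $\gamma_i(f)$ be the coefficient of $f$ in $\gamma_i$, and put $\beta_f=\sum_i\gamma_i(f)b_i$. If $b_i\in f$ then $\gamma_i(f)=0$, so $\beta_f$ is a 0-chain in $C_f$. Its degree is $\sum_i\gamma_i(f)=0$. So $\beta_f=\partial s_f$ for some 1-chain $s_f$ in $C_f$. Every edge $\rho$ of $C_f$ is uncrossed and disjoint from $f$, so $c_m(f,\rho)=0$, that is, $m(f,\partial\rho)=-m(\rho,\partial f)$. Therefore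
$$\sum_im(\gamma_i,b_i)=\sum_fm(f,\beta_f)=\sum_f m(f,\partial s_f)=-\sum_f\sum_\rho s_f(\rho)\,m(\rho,\partial f)=-\sum_vm(t_v,v), \tag{4}$$
where
$$t_v=\sum_f[\partial f:v]\,s_f$$
and $[\partial f:v]$ is the coefficient of $v$ in $\partial f$. Only edges $f\ni v$ contribute to $t_v$, and $s_f$ avoids the endpoints of $f$; so $t_v$ is a chain on edges of $C$ that avoid $v$. Moreover
$$\partial t_v=\sum_f[\partial f:v]\,\beta_f=\sum_i\Big(\sum_f[\partial f:v]\,\gamma_i(f)\Big)b_i=0,$$
because the inner sum is the coefficient of $v$ in $\partial\gamma_i=0$. So $t_v$ is a cycle on $C$. For $v\in C$ it lives on the path $C-v$, hence $t_v=0$. For $v\notin C$ we have $t_v=k_v[C]$ for some $k_v\in\mathbf Q$. Finally $\sum_vt_v=\sum_f(s_f-s_f)=0$, so $\sum_{v\notin C}k_v=0$.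

If $f=vv'$ is an edge of $G-V(C)$, sum $c_m(f,\rho)=0$ over the oriented edges $\rho$ of $C$. The terms $m(f,\partial\rho)$ cancel, and $m([C],v')=m([C],v)$ remains. As $G-V(C)$ is connected, $m([C],v)$ is a constant $\kappa$ for $v\notin C$. So (4) equals $-\kappa\sum_{v\notin C}k_v=0$. (If $G=C$, the sum in (4) is $0$ at once.) This proves the claim.

By the claim, $\sum_i\gamma_i\mapsto\sum_im(\gamma_i,b_i)$ is a well-defined linear functional on $\sum_iZ_1(G-b_i;\mathbf Q)\subset C_1(G;\mathbf Q)$. Extend it to a linear functional $a$ on $C_1(G;\mathbf Q)$ and replace $m(e,v)$ by $m(e,v)-a(e)$. In $m(e,\partial e')$ the two terms $a(e)$ cancel, so $c_m$ does not change. So we may assume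
$$m(\gamma,b)=0\qquad\text{for all }b\in V(C),\ \gamma\in Z_1(G-b;\mathbf Q). \tag{5}$$

**Step 2: a potential on $C$.** The aim is a function $h$ on ordered pairs of distinct vertices of $C$ that satisfies (2) for the edges and vertices of $C$. Read indices of the $b_i$ mod $n$, and let $\mathcal S=\{(i,j)\in\mathbf Z^2:i<j<i+n\}$. We look for $H:\mathcal S\to\mathbf Q$ with
$$H(i+1,j)-H(i,j)=-m(b_ib_{i+1},b_j),\qquad H(i,j+1)-H(i,j)=m(b_jb_{j+1},b_i) \tag{6}$$
whenever both points lie in $\mathcal S$. In the first case $i+1<j<i+n$, in the second $i<j$ and $j+1<i+n$; so the vertex is not on the edge and the right sides make sense.

Consider a unit square with lower left corner $(i,j)$ and all four corners in $\mathcal S$. Then $i+1<j$ and $j+1<i+n$, so $e=b_ib_{i+1}$ and $f=b_jb_{j+1}$ are disjoint, and they are uncrossed. The prescribed differences around the square sum to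
$$-m(e,b_j)+m(f,b_{i+1})+m(e,b_{j+1})-m(f,b_i)=c_m(e,f)=0 .$$
Row $j$ of $\mathcal S$ is the interval $j-n<i<j$, so in each row the first equation of (6) has a solution, unique up to a constant. Rows $j$ and $j+1$ share the interval $j-n+2\le i\le j-1$, which is nonempty as $n\ge3$. Impose the second equation at one shared $i$; since all unit squares between consecutive shared points have their corners in $\mathcal S$, it then holds at all shared $i$. Going up and down row by row we obtain $H$, unique up to one constant.

Next, $H$ is periodic. Let $\sigma(i,j)=(j,i+n)$; it maps $\mathcal S$ to itself, since $j<i+n<j+n$. The function $-H\circ\sigma$ also satisfies (6):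
$$-[H(j,i+1+n)-H(j,i+n)]=-m(b_ib_{i+1},b_j),\qquad -[H(j+1,i+n)-H(j,i+n)]=m(b_jb_{j+1},b_i).$$
By uniqueness $-H\circ\sigma=H+k$ with a constant $k$. Then $H\circ\sigma^2=-H\circ\sigma-k=H$, and $\sigma^2(i,j)=(i+n,j+n)$. So $H(i+n,j+n)=H(i,j)$.

An ordered pair of distinct vertices of $C$ is $(b_i,b_j)$ with $i<j<i+n$, where $(i,j)$ is unique up to adding multiples of $(n,n)$. So $h(b_i,b_j):=H(i,j)$ is well defined, and for edges $e,f$ of $C$ and vertices $a\notin f$, $b\notin e$ of $C$
$$h(e^+,b)-h(e^-,b)=-m(e,b),\qquad h(a,f^+)-h(a,f^-)=m(f,a). \tag{7}$$
Indeed, for $e=b_ib_{i+1}$ represent $b$ by $j$ with $i+1<j<i+n$; for $f=b_jb_{j+1}$ represent $a$ by $i$ with $j+1-n<i<j$; then use (6).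

**Step 3: a potential for each separating line.** Let $\ell$ be an oriented line through no vertex, with vertex sets $L,R\ne\emptyset$ on its negative and positive sides. We construct $g_\ell$ on $L\times R$. By (c), $G[L]$ and $G[R]$ are connected and contain vertices of $C$. The line cuts the boundary of the convex polygon in two points, so $C[L]$ and $C[R]$ are connected too. Edges of $G[L]$ are disjoint from edges of $G[R]$ and do not cross them, so $c_m(e,f)=0$ for $e\in G[L]$, $f\in G[R]$.

Let $\gamma$ be a cycle in $G[L]$ and $f=bb'$ an edge of $G[R]$. Summing $c_m(\cdot,f)=0$ along $\gamma$ gives $m(\gamma,b)=m(\gamma,b')$. Since $G[R]$ is connected and contains a vertex of $C$, at which $m(\gamma,\cdot)$ is $0$ by (5), we get $m(\gamma,b)=0$ for all $b\in R$. Likewise $m(\gamma',a)=0$ for all cycles $\gamma'$ in $G[R]$ and all $a\in L$.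

Fix $a_0\in L$ and $b_0\in R$. For $a\in L$, $b\in R$ take a path $p$ from $a_0$ to $a$ in $G[L]$ and a path $q$ from $b_0$ to $b$ in $G[R]$ and set
$$g_\ell(a,b)=-m(p,b_0)+m(q,a).$$
By the previous paragraph this does not depend on $p,q$. Then
$$g_\ell(a,f^+)-g_\ell(a,f^-)=m(f,a),\qquad g_\ell(e^+,b)-g_\ell(e^-,b)=-m(e,b) \tag{8}$$
for $a\in L$, $f\in G[R]$, $e\in G[L]$, $b\in R$. The first is clear: extend $q$ by $f$. For the second, the left side is $-m(e,b_0)+m(q,\partial e)$, and summing $c_m(e,\cdot)=0$ along $q$ gives $m(e,b)-m(e,b_0)+m(q,\partial e)=0$.

By (7) and (8) the difference $g_\ell-h$ on $(L\cap C)\times(R\cap C)$ does not change along edges of $C[L]$ or $C[R]$, so it is constant there, and this set is nonempty. Add a constant to $g_\ell$ so that $g_\ell=h$ on it. By (8) and connectedness of $G[L]$ and $G[R]$, the normalized $g_\ell$ is the only function on $L\times R$ with (8) and this property. So it depends only on $(L,R)$.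

**Step 4: the potentials agree.** Fix distinct vertices $a,b$. We show that $g_\ell(a,b)$ is the same for all oriented lines $\ell$ through no vertex with $a$ on the negative and $b$ on the positive side.

Write a line as $\langle\theta,\cdot\rangle=t$ with $\theta=(\cos\varphi,\sin\varphi)$ and negative side $\langle\theta,\cdot\rangle<t$. The lines in question, now allowing other vertices on them, form the region
$$U=\{(\varphi,t):\langle\theta,a\rangle<t<\langle\theta,b\rangle\},$$
where $\theta$ ranges over the open half-circle $\langle\theta,b-a\rangle>0$; so $U$ lies between two graphs over an interval and is connected. The lines through a vertex $v\ne a,b$ form the wall $t=\langle\theta,v\rangle$. Two walls meet in finitely many points, where $\langle\theta,v-v'\rangle=0$. Removing these finitely many points leaves $U$ connected. So two lines through no vertex can be joined by a polygonal path in $U$ that avoids these points, and after a small move of the break points no segment of the path is horizontal. Such a segment meets each wall finitely often: a vertical segment does so at most once, and on a segment of slope $\alpha\neq0$ the equation has the form $\alpha\varphi+\beta=A\cos(\varphi-\varphi_0)$, whose two sides differ by an analytic function that is not identically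 zero.

Between consecutive meetings with walls, $(L,R)$ is constant. At a meeting only one vertex $v$ is on the line, so either $(L,R)$ is the same before and after, or $v$ changes side. So it suffices to compare $\ell,\ell'$ with $L'=L\setminus\{v\}$, $R'=R\cup\{v\}$; the other case is symmetric. On $L'\times R$ both $g_\ell$ and $g_{\ell'}$ satisfy (8) for edges of $G[L']$ and $G[R]$. These two graphs are connected by (c), one being a side of $\ell'$ and the other a side of $\ell$. So $g_\ell-g_{\ell'}$ is constant on $L'\times R$. It is $0$ on $(L'\cap C)\times(R\cap C)$, where both equal $h$, and this set is nonempty by (c) since $a\in L'$ and $b\in R$. Hence $g_\ell(a,b)=g_{\ell'}(a,b)$. Call the common value $g(a,b)$. A line separating $a$ from $b$ through no vertex exists, so $g$ is defined on all ordered pairs of distinct vertices.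

**Step 5: $g$ is a global potential.** Let $e$ be an edge and $b\notin e$ a vertex. By (a), $b$ is not on the segment $e$, so some line through no vertex has $e$ on its negative and $b$ on its positive side; the reversed line has them the other way. Applying (8) to these lines gives both formulas of (2), for all $e$, $b\notin e$ and all $f$, $a\notin f$. By (3), $c_m\equiv0$. $\square$

## 5. Rubber bands for 3-connected graphs

A graph is *3-connected* if it has at least $4$ vertices and no vertex cut of size at most $2$. We need the outer cycle first.

**Lemma 4 (Tutte 1963).** Let $G$ be a simple 3-connected graph and $e=xy$ an edge. Then $e$ lies on an induced cycle $C$ such that $G-V(C)$ is connected.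

*Proof.* A shortest $x$–$y$ path in $G-e$ together with $e$ is an induced cycle, since a chord would give a shorter path. Among all induced cycles through $e$ choose $C$ such that the sequence of the orders of the components of $G-V(C)$, arranged in decreasing order, is lexicographically maximal (a proper extension of a sequence counts as larger than the sequence). Suppose there are at least two components, $K_1,\dots,K_r$ ($r\ge1$) and $B$, with $|K_1|\ge\dots\ge|K_r|\ge|B|$.

Let $P=C-e$, an $x$–$y$ path, and let $u,w$ be the first and last neighbors of $B$ on $P$. All neighbors of $B$ outside $B$ lie on $C$, and they separate $B$ from $K_1$; so there are at least $3$ of them. Hence the interior $I$ of the subpath $uPw$ is nonempty.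

Some $K_j$ has a neighbor in $I$. Otherwise consider the neighbors of $I\cup B$ outside $I\cup B$. Those of $B$ lie on $uPw$. Those of $I$ on $C$ are its neighbors along $P$, because $C$ is induced and $I$ contains neither $x$ nor $y$. So all of them lie in $\{u,w\}$, and $\{u,w\}$ separates $I\cup B$ from $K_1$, a contradiction.

The graph $G[V(xPu)\cup B\cup V(wPy)]-e$ contains an $x$–$y$ path, because $B$ is connected and adjacent to $u$ and $w$. Take a shortest one and add $e$. This is an induced cycle $C'$ through $e$, disjoint from $I$ and from all $K_i$. Each $K_i$ lies in a component $K_i'$ of $G-V(C')$, and $|K_i'|>|K_i|$ for some $i$, namely for one with a neighbor in $I$. Let $j$ be the smallest such $i$. Then $K_1,\dots,K_{j-1}$ are components of $G-V(C')$, and $K_j'$ is another one, of order larger than $|K_j|$. So the first $j$ terms of the new sequence are termwise at least $|K_1|,\dots,|K_j|$, with strictly larger sum. The new sequence is lexicographically larger, a contradiction. $\square$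

With $C$ at hand, the first thing to try is to fix $C$ as a convex polygon and let every other vertex be the average of its neighbors. This can violate (a) badly. Take $K_{3,3}$ with parts $\{1,2,3\}$, $\{\alpha,\beta,\gamma\}$ and the induced cycle $1\,\alpha\,2\,\beta$ at $(1,0),(0,1),(-1,0),(0,-1)$. Then $3p_3=p_\alpha+p_\beta+p_\gamma=p_\gamma$ and $3p_\gamma=p_1+p_2+p_3=p_3$, so $p_3=p_\gamma=0$: two vertices coincide. If the edges $3\alpha$ and $\gamma1$ get weight $2$ and the other edges weight $1$, the equations become $4p_3=(0,1)+p_\gamma$ and $4p_\gamma=(1,0)+p_3$, with solution $p_3=(\frac1{15},\frac4{15})$ and $p_\gamma=(\frac4{15},\frac1{15})$, and the vertices separate. So we use generic weights.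

**Proposition 5.** Let $G$ be a simple 3-connected graph and $e_0$ an edge. Then $G$ has an independent projection in which $e_0$ is uncrossed.

**Step 1: the drawing.** Take $C\ni e_0$ as in Lemma 4. Place $V(C)$ at the vertices of a strictly convex polygon, in cyclic order. For positive edge weights $w$, place the other, *free*, vertices at the minimum of $\sum_{uv\in E}w_{uv}|p_u-p_v|^2$. As $G$ is connected and $C$ is fixed, this quadratic function of the free positions is strictly convex, so the minimum is unique. It solves a linear system whose determinant is nonzero for all positive $w$; hence the positions are rational functions of $w$ without poles at positive $w$. Setting the gradient to zero, each free vertex is a convex combination, with positive coefficients, of its neighbors.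

**Step 2: for generic $w$ no three vertices are collinear.** Let $u_1,u_2,u_3$ be distinct vertices. By Menger's theorem there are three disjoint paths from $u_1,u_2,u_3$ to $V(C)$; cutting each at its first vertex on $C$, they end at distinct $z_1,z_2,z_3\in V(C)$ and meet $C$ only there. Give the edges of these paths weight $\lambda$ and all others weight $1$. Placing all vertices of the $i$-th path at the position of $z_i$ and the remaining free vertices at one fixed point gives an energy at most $M$ with $M$ independent of $\lambda$, since path edges then have length $0$. So at the minimum each path edge has squared length at most $M/\lambda$, and $p_{u_i}\to z_i$ as $\lambda\to\infty$. The $z_i$ are three vertices of a strictly convex polygon, so they are not collinear. Hence the determinant expressing collinearity of $u_1,u_2,u_3$, a rational function of $w$, is not identically zero. Choose positive $w$ outside the finitely many zero sets. In particular the vertices are then distinct points.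

**Step 3: perturbing to obtain (a).** Each free vertex has at least $3$ neighbors, not all on one line, and is a positive convex combination of all of them. So it lies in the interior of the convex hull of its neighbors. The following three conditions are open in the vertex positions: no three vertices are collinear; each free vertex is in the interior of the hull of its neighbors; the polygon of $C$ is strictly convex with its cyclic order. They survive a small perturbation of all vertices. For three pairwise disjoint edges, concurrency of their three lines is a nontrivial polynomial condition on six independent points. So a small generic perturbation also makes no three pairwise disjoint edges concurrent. Now (a) holds.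

**Step 4: (b).** For every $\theta\neq0$, each free $v$ has a neighbor $u$ with $\langle\theta,p_u\rangle>\langle\theta,p_v\rangle$, because $v$ is interior to the hull of its neighbors. So every nonzero linear functional on $V$ is maximal only at vertices of $C$. If a free vertex lay outside the polygon or on its boundary, some nonzero functional would be at least as large there as on all of $C$, hence maximal there, a contradiction. So (b) holds.

**Step 5: (c).** Let $h=\{\langle\theta,\cdot\rangle>t\}$ and $v\in V\cap h$. Moving repeatedly from a free vertex to a neighbor with larger $\langle\theta,\cdot\rangle$ we stay in $h$ and reach a vertex of $C$. The vertices of $C$ in $h$ are consecutive on $C$: otherwise there would be vertices $b_i,b_j,b_k,b_l$ in this cyclic order with $b_i,b_k\in h$ and $b_j,b_l\notin h$, and the crossing point of the diagonals $b_ib_k$ and $b_jb_l$ would lie both in $h$ and outside $h$. So $G[V\cap h]$ is connected and meets $C$. Proposition 3 applies, and $e_0\in C$ is uncrossed. $\square$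

## 6. Gluing along 2-separations

Call a graph *2-connected* here if it is loopless, connected, has an edge and no isolated vertices, and any two distinct edges lie on a common cycle, where two parallel edges form a cycle. A single edge qualifies.

We shall cut a 2-connected graph at two vertices and need to compare $c_m$ on the graph and on the pieces.

**Subdivision remark.** Let a subgraph of $G$ be a subdivision of $K$, the edge $k$ of $K$ corresponding to an oriented path $\Pi_k$. For $m$ on $G$ put $m_K(k,v)=\sum_{e\in\Pi_k}m(e,v)$ for $v\in V(K)$, $v\notin k$, with edges oriented along $\Pi_k$. Then for disjoint $k,k'$
$$c_{m_K}(k,k')=\sum_{e\in\Pi_k,\ e'\in\Pi_{k'}}c_m(e,e'). \tag{9}$$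
Indeed $\Pi_k$ and $\Pi_{k'}$ have no common vertex, so $m_K(k,\partial k')=\sum_{e}m(e,\partial k')=\sum_{e,e'}m(e,\partial e')$ by telescoping along $\Pi_{k'}$, and similarly with the roles exchanged.

**Proposition 6.** Let $G$ be 2-connected and $e_0\in E(G)$. Then $G$ has an independent projection in which $e_0$ is uncrossed.

The proof is by induction on $|E(G)|$. If $|E(G)|\le3$, $G$ is planar and a plane embedding will do. Let $|E(G)|\ge4$. A *2-separation* is a partition $E(G)=E_1\sqcup E_2$ with $|E_i|\ge2$ such that the edge-induced subgraphs $G_i$ satisfy $V(G_1)\cap V(G_2)=\{x,y\}$, $x\neq y$. For any partition of $E(G)$ into two nonempty parts there is a cycle using edges of both, and it switches sides at two or more shared vertices. So there are always at least two shared vertices, and to verify a 2-separation it suffices to see that the shared vertices are contained in $\{x,y\}$.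

**Step 1: without a 2-separation, $G$ is 3-connected.** Suppose there is none. Then $G$ is simple, since two parallel edges would form one side of a 2-separation (the other side has at least $2$ edges). A simple graph with at least $4$ edges has $|V|\ge4$. There is no cut vertex, since edges in different components at a cut vertex lie on no common cycle. All degrees are at least $2$, since every edge lies on a cycle. If $G-x-y$ were disconnected with component $K$, let $E_1$ be the edges with an endpoint in $K$ and $E_2$ the others. A vertex of $K$ and a vertex of another component, each of degree at least $2$, show $|E_1|,|E_2|\ge2$, and the shared vertices lie in $\{x,y\}$; this would be a 2-separation. So $G$ is 3-connected, and Proposition 5 applies.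

**Step 2: the two smaller graphs.** Now let a 2-separation exist, and name the sides so that $e_0\in E_1$. Put $J=G_1+e$ and $P=G_2+e'$, where $e,e'$ are new edges joining $x,y$. Both have fewer edges than $G$. Both are 2-connected. Indeed a cycle of $G$ using both sides can switch sides only at $x$ and $y$, so it consists of exactly one $x$–$y$ path in each side; replace the path in the other side by the new edge. This turns a cycle of $G$ through two given edges of $E_1$ into one of $J$, and a cycle of $G$ through $a\in E_1$ and an edge of $E_2$ into a cycle of $J$ through $a$ and $e$. The argument for $P$ is the same.

By induction $J$ has an independent projection $D_1$ with $e_0$ uncrossed, and $P$ has an independent projection $D_2$ with $e'$ uncrossed. It would be convenient to have $e$ uncrossed in $D_1$ as well; then we could simply insert $D_2$ along $e$. But the induction hypothesis gives only one uncrossed edge of $J$. If we spend it on $e$, we lose $e_0$, and with it the statement that the induction needs. So we must insert $G_2$ along an edge $e$ that may be crossed by edges $f$ of $G_1$. The idea is that $f$ shall cross $G_2$ right next to $y$, where $G_2$ is only a bundle of edges incident with $y$.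

**Step 3: constructing $D$.** View $D_2$ on $S^2$. Remove a thin open lens around the interior of the uncrossed embedded arc $e'$, with corners $x,y$, that meets $D_2(P)$ only in $e'$. The complement is a closed disk $Q$ containing the projection of $G_2$, which meets $\partial Q$ only in $x,y$. Let $\Delta\subset Q$ be a small triangular corner at $y$, cut off from $Q$ by an arc $\tau'$, in which $D_2(G_2)$ consists of one radial segment (*strand*) from $y$ to $\tau'$ for each edge of $G_2$ incident with $y$.

By (i), $D_1(e)$ is an embedded arc. Choose a thin closed lens $B$ with axis $D_1(e)$ and corners $x,y$ that meets $D_1(J)$ only in $e$ and in pairwise disjoint short transverse arcs, one for each edge $f$ crossing $e$. Cut $B$ by a transverse arc $\tau$ between $x$ and the first of these arcs into $B_x\ni x$ and $B_y\ni y$. So $B_x$ contains none of the arcs. The pair ($B_y$, transverse arcs) is PL homeomorphic to a triangle with apex $y$ and base $\tau$ with chords parallel to the base: match the successive quadrilaterals and the last triangle. In that triangle, radial segments from the apex to the base cross each chord exactly once. So there is a PL homeomorphism $\Delta\to B_y$ with $y\mapsto y$, $\tau'\to\tau$ which takes each strand to an arc crossing each transverse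 arc exactly once. It extends to a PL homeomorphism $Q\to B$ with $x\mapsto x$ and $\overline{Q\setminus\Delta}\to B_x$: extend over the rest of the boundary circle, then over the disk.

Delete $e$ from $D_1(J)$ and insert the image of $D_2(G_2)$ in $B$. Near each double point, replace the two strands inside a small convex disk by chords with the same four alternating boundary points; so strands are locally straight there. The result is a regular projection $D$ of $G$, whose double points are exactly

1. those of $D_1$ between edges of $G_1$;
2. those of $D_2$ between edges of $G_2$ (recall that $e'$ is uncrossed);
3. for each $f\in E_1$ crossing $e$ in $D_1$ and each $g\in E_2$ incident with $y$, one double point of $f$ and $g$.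

In type 3, $f$ is disjoint from $e$, so it contains neither $x$ nor $y$, and $f,g$ are disjoint. Hence (i) holds. Since $e_0\in E_1$ is uncrossed in $D_1$, it does not cross $e$ either, and it is uncrossed in $D$.

**Step 4: condition (ii) inside $G_2$.** Let $c=c_m$ vanish on all disjoint pairs of $G$ that do not cross in $D$. We first show $c(g,g')=0$ for all disjoint $g,g'\in E_2$. The graph $J$ has a cycle through $e$, so there is an $x$–$y$ path $R\subset G_1$. Then $G_2\cup R$ is a subdivision of $P$ with $e'$ replaced by $R$; let $m_P$ be as in the subdivision remark.

If $g\in E_2$ is disjoint from $e'$, then $x,y\notin g$. So $g$ is disjoint from every edge of $G_1$ and crosses none of them, type 3 requiring $y\in g$. By (9), $c_{m_P}(e',g)=\pm\sum_{r\in R}c(r,g)=0$; the signs coming from orientations along $R$ do not matter, since every term is zero. For disjoint $g,g'\in E_2$ we have $c_{m_P}(g,g')=c(g,g')$, which is $0$ if $g,g'$ do not cross in $D_2$. So $c_{m_P}$ vanishes on all disjoint pairs of $P$ that do not cross in $D_2$, and by independence of $D_2$ it vanishes altogether. Hence $c(g,g')=0$ for all disjoint $g,g'\in E_2$.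

**Step 5: condition (ii) for the other crossings.** Let $g$ be any edge of $E_2$ incident with $y$; at least one exists. A cycle of $P$ through $e'$ and $g$ gives an $x$–$y$ path $\Pi\subset G_2$ whose last edge is $g$. Now $G_1\cup\Pi$ is a subdivision of $J$ with $e$ replaced by $\Pi$; let $m_J$ be as in the subdivision remark.

Let $f\in E_1$ be disjoint from $e$, so $x,y\notin f$. Then $f$ is disjoint from all edges of $\Pi$. The edges $r\ne g$ of $\Pi$ are not incident with $y$, so they do not cross $f$, and $c(r,f)=0$. By (9), $c_{m_J}(e,f)=\pm c(g,f)$. This is $0$ if $e,f$ do not cross in $D_1$, because then $g,f$ do not cross in $D$. For disjoint $f,f'\in E_1$ we have $c_{m_J}(f,f')=c(f,f')$, which is $0$ if $f,f'$ do not cross. By independence of $D_1$, $c_{m_J}=0$. So $c(f,f')=0$ for all disjoint $f,f'\in E_1$, and $c(g,f)=0$ for all $f\in E_1$ disjoint from $e$.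

Applying this to every $g\in E_2$ incident with $y$, we see that $c$ vanishes on all crossing pairs of types 1 and 3, and by Step 4 on those of type 2. All other disjoint pairs do not cross in $D$. Hence $c=0$. $\square$

It matters in Step 5 that the last edge of $\Pi$ may be any edge at $y$, while $\Pi$ crosses $f$ at most in this last edge. That isolates the single unknown $c(g,f)$.

## 7. Assembling the blocks

Recall that on the non-loop edges of a finite graph the relation "equal or on a common cycle" is an equivalence relation. The subgraphs induced by its classes are 2-connected in the sense of Section 6 (single edges included). Together with the loops and the isolated vertices they are the *blocks* of $G$. The blocks of a connected component can be ordered so that each block after the first meets the union of the preceding ones in exactly one vertex. For example, two triangles sharing one vertex form a connected graph with two blocks.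

**Proof of the Main Theorem.** *Drawing.* Let $G$ be any finite graph. Give each 2-connected block an independent projection by Proposition 6, with any prescribed uncrossed edge, and give each loop an embedded one. Assemble each component in the order just recalled. To attach a block $B$ at a vertex $x$, view the projection of $B$ on $S^2$ and remove a small open disk lying in a face incident with $x$ whose closure touches the image of $B$ only in $x$. The complement is a closed disk that contains the image of $B$ and meets it on the boundary only in $x$. Insert a small copy of this disk in a small sector at $x$ that is free of what is already drawn; such a sector exists because near $x$ the drawing consists of finitely many radial segments. Draw distinct components in disjoint disks.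

All double points of the resulting regular projection lie inside single 2-connected blocks, so different blocks do not cross each other and loops are uncrossed. The projection of each 2-connected block is independent, since independence depends only on the double points and the crossing pairs. An isolated vertex is a non-loop block without double points, and it is trivially independent.

*Distinguishing.* Suppose two embeddings $f,g$ obtained from this projection satisfy $\Phi\circ f=g$ with $\Phi$ orientation preserving. For each 2-connected block $B$ we have $\Phi\circ f|_B=g|_B$, and $f|_B,g|_B$ are obtained from an independent projection of $B$. By Proposition 1 their over/under information coincides. Every double point lies in such a block, so $f,g$ have the same over/under information everywhere. The projection is completely distinguishable, and Conjecture 3.2 is true. $\square$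

## 8. Homotopy, crossing numbers and drawings of $K_n$

The proof gives somewhat more. For a loopless graph $B$ let $L_{\mathbf Q}(B)$ be the space of rational functions on unordered disjoint edge pairs (with signs according to edge orientations) modulo all $c_m$.

For $K_5$ this space has dimension $1$. A star function of $(e,v)$ identifies, up to sign, the two classes of pairs $\{e,f\}$, $\{e,f'\}$ with $f,f'$ the two edges at $v$ that are disjoint from $e$. For fixed $e$ this connects the three pairs containing $e$. Repeating with the other edge of a pair reaches all $15$ pairs: from $e$ we pass to any edge disjoint from $e$, and any two edges of $K_5$ are joined by a chain of consecutively disjoint edges (adjacent edges $ab$, $ac$ are both disjoint from the edge on the other two vertices). So the dimension is at most $1$, and it is $1$ because of $\Lambda$ in Example 1.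

**Theorem 7.** Let $D$ be the projection constructed in Section 7.

1. Different over/under choices give embeddings that cannot even be joined by a continuous family of maps $f_t:G\to\mathbf R^3$ such that $f_t(p)\ne f_t(q)$ whenever $p,q$ lie in disjoint closed cells of $G$.
2. For each 2-connected block $B$ with $p_B$ double points, the $p_B$ classes of the crossing pairs are linearly independent in $L_{\mathbf Q}(B)$. In particular the crossing number satisfies $\mathrm{cr}(G)\le\sum_B\dim L_{\mathbf Q}(B)$.
3. Every drawing satisfying the hypotheses of Proposition 3 is completely distinguishable. For example, so is every straight-line drawing of $K_n$ ($n\ge4$) satisfying (a) whose convex hull is a triangle.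

*Proof.* (1) Restrict to a 2-connected block $B$. The maps $f_t\times f_t:\hat B\to Y$ form a homotopy, so $(f_0\times f_0)^*u=(f_1\times f_1)^*u$. This equality is all that the proof of Proposition 1 used about $\Phi$; so the choices agree on each $B$.

(2) A linear relation among the crossing classes says that a combination of the crossing pairs, as a function, equals some $c_m$. This $c_m$ is supported on crossing pairs, so by (ii) it is zero, and all coefficients vanish. Hence $p_B\le\dim L_{\mathbf Q}(B)$. Since $D$ has $\sum_Bp_B$ double points, the bound follows by summing over blocks.

(3) The first claim is Propositions 1 and 3. For $K_n$ take $C$ to be the hull triangle. It is an induced cycle, $K_n-V(C)$ is connected, (b) holds because by (a) no further vertex lies on the boundary of the triangle, and (c) holds because every subgraph $G[V\cap h]$ is complete or empty and every open half-plane containing a vertex contains a hull vertex. $\square$
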